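\title{Hyperbolic knots whose canonical components contain no irreducible real character}

\begin{abstract}
We disprove the conjecture that a canonical component of the $\mathrm{PSL}(2,\mathbb{C})$-character variety of a hyperbolic knot in $S^3$ contains infinitely many characters of irreducible real representations. The counterexamples are knots $K_n$ with a cyclic symmetry of order $n$: the preimages of one component of a fixed two-bridge link in the cyclic covers of $S^3$ branched over the other component. For infinitely many of them the canonical components contain no irreducible real character at all. The symmetry reduces the question to representations of the link group in which one meridian is a rotation through the angle $2\pi/n$, and an explicit trace identity shows that no such representation is irreducible and real once $n\ge 6$.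
\end{abstract}

\section{Introduction}

\subsection{Real points of the canonical component}

Let $\Pi$ be a finitely generated group and $\rho\colon\Pi\to\mathrm{PSL}(2,\mathbb{C})$ a representation. The trace of an element of $\mathrm{PSL}(2,\mathbb{C})$ is defined up to sign, so the function $g\mapsto\operatorname{tr}^2\rho(g)$ on $\Pi$ is well defined; it is the \emph{character} of $\rho$. The representation is \emph{irreducible} if its image has no common fixed point on $\mathbb{CP}^1$, and \emph{real} if its character takes real values. Representations into $\mathrm{PSL}(2,\mathbb{R})$ or into $\mathrm{PSU}(2)\cong\mathrm{SO}(3)$ are real.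

For a manifold $M$ with $\Pi=\pi_1(M)$, the \emph{character variety} $Y(M)$ is the complex affine algebraic set whose points are the characters. It is embedded in some $\mathbb{C}^k$ by the functions $\operatorname{tr}^2\rho(\gamma_1),\dots,\operatorname{tr}^2\rho(\gamma_k)$, where the $\gamma_i\in\Pi$ are chosen so that every function $\operatorname{tr}^2\rho(g)$ is a polynomial with rational coefficients in these coordinates, and it is defined over $\mathbb{Q}$. Complex conjugation of the coordinates sends the character $\chi$ of $\rho$ to the character $\bar\chi$ of the conjugate representation $\bar\rho$. Its fixed points are the characters of the real representations.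

Now let $K\subset S^3$ be a hyperbolic knot, so that $M=S^3\setminus K$ is an orientable one-cusped hyperbolic $3$-manifold of finite volume. A \emph{canonical component} is an irreducible component $Y_0$ of $Y(M)$ that contains the character of a discrete faithful representation. By Thurston's work $Y_0$ is an irreducible curve. The following conjecture appears in \cite{fields}.

\begin{quote}
\textbf{Conjecture.} \emph{Let $K\subset S^3$ be a hyperbolic knot and $Y_0$ a canonical component of $Y(S^3\setminus K)$. Then $Y_0$ contains infinitely many characters of irreducible real representations.}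
\end{quote}

Three observations show what is being asked. First, the reducible characters form a closed subset of $Y(M)$ (Lemma~\ref{lem:irred}) that misses the discrete faithful characters, so the curve $Y_0$ contains only finitely many of them; the conjecture says that $Y_0$ has infinitely many real points. Second, a real point of $Y_0$ also lies on the conjugate curve $\overline{Y_0}$, so the conjecture implies $Y_0=\overline{Y_0}$, that is, $Y_0$ is defined over $\mathbb{R}$. Third, if $Y_0=\overline{Y_0}$, then a single smooth real point of $Y_0$ lies on an arc of real points, by the implicit function theorem over $\mathbb{R}$.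

So very little seems to be needed. A nontrivial coloring of a knot diagram modulo an odd prime, for example, gives an irreducible representation onto a dihedral subgroup of $\mathrm{SO}(3)$. If all irreducible characters of the knot group lie on $Y_0$, then $Y_0=\overline{Y_0}$, the dihedral character is a real point of $Y_0$, and the conjecture holds as soon as that point is smooth. On the other hand nothing formal forces it, since a curve defined over $\mathbb{Q}$ such as $u^2+v^2=-1$ has no real point. A counterexample needs a mechanism that keeps the real representations of the knot group away from $Y_0$. Ours is a cyclic symmetry of large order.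

\subsection{The knots $K_n$ and the results}

Let $\sigma_1,\sigma_2,\sigma_3$ be the standard generators of the braid group on four strands. We read braids from top to bottom and let $\sigma_i$ be the crossing in which the strand going from position $i$ to position $i+1$ passes over; the opposite convention gives the mirror image and changes nothing below. Let $L$ be the plat closure of the pure braid
\[
\beta=\sigma_2^{2}\,\sigma_1^{2}\,\sigma_2^{-2}\,\sigma_1^{-2}\,\sigma_2^{2},
\]
obtained by joining positions $1,2$ and positions $3,4$ by caps at the top and at the bottom (Figure~\ref{fig:plat}). Strands $1,2$ form a component $A$ and strands $3,4$ form a component $K'$. Let $G=\pi_1(S^3\setminus L)$, and let $a,m\in G$ be meridians of $A$ and $K'$.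

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.8cm]
\draw[dotted] (0.3,0)--(4.7,0) node[right]{level $0$}
  (0.3,-1)--(4.7,-1) node[right]{level $1$}
  (0.3,-2)--(4.7,-2) node[right]{level $2$}
  (0.3,-3)--(4.7,-3) node[right]{level $3$}
  (0.3,-4)--(4.7,-4) node[right]{level $4$}
  (0.3,-5)--(4.7,-5) node[right]{level $5$};
\draw[very thick] (1,0.2) arc[start angle=180,end angle=0,radius=0.5cm] -- (2,-5.2)
  arc[start angle=0,end angle=-180,radius=0.5cm] -- cycle;
\draw (3,0.2) arc[start angle=180,end angle=0,radius=0.5cm] -- (4,-5.2)
  arc[start angle=0,end angle=-180,radius=0.5cm] -- cycle;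
\begin{scope}[every node/.style={draw,fill=white,minimum width=1.5cm,minimum height=0.5cm}]
\node at (2.5,-0.5) {$\sigma_2^{2}$};
\node at (1.5,-1.5) {$\sigma_1^{2}$};
\node at (2.5,-2.5) {$\sigma_2^{-2}$};
\node at (1.5,-3.5) {$\sigma_1^{-2}$};
\node at (2.5,-4.5) {$\sigma_2^{2}$};
\end{scope}
\node at (1.5,1.2) {$A$};
\node at (3.5,1.2) {$K'$};
\end{tikzpicture}
\caption{The link $L=A\cup K'$ as the plat closure of a four-strand braid. Each box is one full twist of the two strands that enter it; the sign of the exponent gives its handedness. The component $A$ is drawn thick. The dotted lines mark the six levels between the boxes.}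
\label{fig:plat}
\end{figure}

Two properties of $L$ make the construction work. The component $A$ is an unknot: deleting strands $3,4$ leaves the braid $\sigma_1^2\sigma_1^{-2}=1$. And $\operatorname{lk}(A,K')=\pm(1-1+1)=\pm1$: the crossings between $A$ and $K'$ are those of the three $\sigma_2$-blocks, each a full twist of strand $2$ with strand $3$.

Let $K_n$ be the preimage of $K'$ in the $n$-fold cyclic cover of $S^3$ branched over $A$. This cover is $S^3$ because $A$ is unknotted. The preimage is connected because $K'$ maps to the generator $\operatorname{lk}(A,K')=\pm1$ of the deck group $\mathbb{Z}/n$. So $K_n$ is a knot in $S^3$. Put $M_n=S^3\setminus K_n$, and let $\mathcal{O}_n=M_n/(\mathbb{Z}/n)$ be the quotient orbifold: its underlying space is $S^3\setminus K'$ and its singular locus is $A$, with cone angle $2\pi/n$.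

\begin{theorem}\label{thm:knots}
The orbifold $\mathcal{O}_n$, and hence $M_n$, is hyperbolic for all sufficiently large $n$. For every $n\ge6$ for which $\mathcal{O}_n$ is hyperbolic, no canonical component of $Y(M_n)$ contains the character of an irreducible real representation. Infinitely many distinct knots occur among the $K_n$. Hence the conjecture is false.
\end{theorem}

The theorem rests on a statement about the single link $L$.

\begin{theorem}\label{thm:link}
There is no irreducible real representation $\rho\colon G\to\mathrm{PSL}(2,\mathbb{C})$ with $3\le\operatorname{tr}^2\rho(a)<4$.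
\end{theorem}

\subsection{How the link controls the knots}

A rotation of hyperbolic space through the angle $2\pi/n$ has $\operatorname{tr}^2=4\cos^2(\pi/n)$, and this number lies in $[3,4)$ exactly when $n\ge6$. The representations of $G$ that send $a$ to such a rotation are representations of the orbifold group of $\mathcal{O}_n$, which contains $\pi_1(M_n)$ as a normal subgroup of index $n$. We never compute $Y(M_n)$. Instead we show that restriction to $\pi_1(M_n)$ carries a piece of the slice $\operatorname{tr}^2\rho(a)=4\cos^2(\pi/n)$ of the character variety of $L$ \emph{onto} a canonical component, by a dimension count, and that a representation of the orbifold group whose restriction is irreducible and real is itself real. Then Theorem~\ref{thm:link} applies.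

Section~\ref{sec:characters} collects the facts about characters, including the passage of reality from the subgroup to the group. Section~\ref{sec:link} treats the group of $L$ and hyperbolicity. Section~\ref{sec:traces} derives the trace equations of $L$, Section~\ref{sec:real} proves Theorem~\ref{thm:link}, and Section~\ref{sec:canonical} completes the proof of Theorem~\ref{thm:knots}.

\section{Characters of representations into $\mathrm{PSL}(2,\mathbb{C})$}\label{sec:characters}

\subsection{Trace identities and irreducibility}

For $g,h\in\mathrm{SL}(2,\mathbb{C})$ the Cayley--Hamilton theorem gives $g+g^{-1}=(\operatorname{tr}g)\,1$, and therefore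
\begin{equation}\label{eq:basic}
\operatorname{tr}g^{-1}=\operatorname{tr}g,\qquad \operatorname{tr}gh+\operatorname{tr}gh^{-1}=\operatorname{tr}g\operatorname{tr}h,\qquad g^2=(\operatorname{tr}g)\,g-1 .
\end{equation}
Squaring $\operatorname{tr}gh^{-1}=\operatorname{tr}g\operatorname{tr}h-\operatorname{tr}gh$ gives
\begin{equation}\label{eq:triple}
\operatorname{tr}g\operatorname{tr}h\operatorname{tr}gh=\tfrac12\bigl(\operatorname{tr}^2g\operatorname{tr}^2h+\operatorname{tr}^2gh-\operatorname{tr}^2gh^{-1}\bigr).
\end{equation}
Also $\operatorname{tr}(gh\cdot g^{-1}h^{-1})=\operatorname{tr}^2gh-\operatorname{tr}g^2h^2$, and expanding $g^2$ and $h^2$ by \eqref{eq:basic} gives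
\begin{equation}\label{eq:fricke}
\operatorname{tr}[g,h]=\operatorname{tr}^2g+\operatorname{tr}^2h+\operatorname{tr}^2gh-\operatorname{tr}g\operatorname{tr}h\operatorname{tr}gh-2 .
\end{equation}
Thus $\operatorname{tr}g\operatorname{tr}h\operatorname{tr}gh$ and $\operatorname{tr}[g,h]$ do not depend on the signs of $g$ and $h$. For elements in the image of a representation into $\mathrm{PSL}(2,\mathbb{C})$ they are polynomials in values of the character, and they are real when the representation is real.

Recall that $g,h\in\mathrm{SL}(2,\mathbb{C})$ have a common eigenvector if and only if $\operatorname{tr}[g,h]=2$. For $g=\pm1$ both conditions hold. Otherwise write $h=\left(\begin{smallmatrix}p&q\\ r&u\end{smallmatrix}\right)$ in a basis in which $g$ is in Jordan form. If $g=\operatorname{diag}(\kappa,\kappa^{-1})$ with $\kappa\ne\pm1$, then $\operatorname{tr}[g,h]-2=-qr(\kappa-\kappa^{-1})^2$; if $g=\pm\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$, then $\operatorname{tr}[g,h]-2=r^2$.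

\begin{lemma}\label{lem:irred}
A subgroup $H\subset\mathrm{PSL}(2,\mathbb{C})$ has a common fixed point on $\mathbb{CP}^1$ if and only if $\operatorname{tr}[g,h]=2$ for all $g,h\in H$. Consequently irreducibility of a representation depends only on its character, and the reducible characters form a closed subset of the character variety.
\end{lemma}

\begin{proof}
A common fixed point forces all commutators to have trace $2$. Conversely, suppose that any two elements of $H$ have a common fixed point but that $H$ has none. Then $H$ contains no parabolic element, since its unique fixed point would be fixed by all of $H$. So every nontrivial element has exactly two fixed points. Take $f\in H$ nontrivial, with fixed points $p,q$. Some $g\in H$ moves $p$; it shares a fixed point with $f$, so it fixes $q$ and a point $r\ne p,q$. Some $h\in H$ moves $q$; it shares a fixed point with $f$ and one with $g$, so it fixes exactly $p$ and $r$. Now $fg$ shares a fixed point with $h$. But $fgp=p$ gives $gp=f^{-1}p=p$, and $fgr=r$ gives $fr=r$, and both are false. The last sentence follows from \eqref{eq:triple} and \eqref{eq:fricke}.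
\end{proof}

\begin{lemma}\label{lem:conj}
Two irreducible representations $\rho_1,\rho_2\colon\Pi\to\mathrm{PSL}(2,\mathbb{C})$ with the same character are conjugate.
\end{lemma}

\begin{proof}
The representations need not lift to $\mathrm{SL}(2,\mathbb{C})$, so we linearize them by the adjoint action on $\mathfrak{sl}_2$. It gives an isomorphism $\operatorname{Ad}\colon\mathrm{PSL}(2,\mathbb{C})\to\mathrm{SO}(3,\mathbb{C})$ for the Killing form, and $\operatorname{tr}\operatorname{Ad}(g)=\operatorname{tr}^2g-1$, because eigenvalues $\kappa^{\pm1}$ of a lift of $g$ give eigenvalues $\kappa^2,1,\kappa^{-2}$ of $\operatorname{Ad}(g)$.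

The isotropic lines of $\mathfrak{sl}_2$ are the lines spanned by nilpotent matrices, and taking kernels identifies them equivariantly with the points of $\mathbb{CP}^1$. So $\operatorname{Ad}\rho_i$ has no invariant isotropic line. Hence an invariant line has its orthogonal as an invariant complement. The orthogonal of an invariant plane is an invariant line, which is not isotropic and so does not lie in the plane. Thus $\operatorname{Ad}\rho_1$ and $\operatorname{Ad}\rho_2$ are semisimple. Semisimple complex representations with the same trace function are isomorphic, so $\operatorname{Ad}\rho_2=F(\operatorname{Ad}\rho_1)F^{-1}$ for some $F\in\mathrm{GL}(3,\mathbb{C})$.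

It remains to make $F$ orthogonal. Take coordinates in which the form is the standard one. Both $\operatorname{Ad}\rho_i(g)$ have transpose equal to inverse, so $B=F^{\mathsf T}F$ commutes with $\operatorname{Ad}\rho_1$; it is also symmetric and invertible. An invertible complex matrix has a square root that is a polynomial in it. Let $R$ be such a root of $B$. It is symmetric and commutes with $\operatorname{Ad}\rho_1$, so $O=FR^{-1}$ conjugates $\operatorname{Ad}\rho_1$ to $\operatorname{Ad}\rho_2$ and satisfies $O^{\mathsf T}O=R^{-1}BR^{-1}=1$. One of $\pm O$ lies in $\mathrm{SO}(3,\mathbb{C})$.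
\end{proof}

\subsection{Reality passes to finite extensions of knot groups}

\begin{lemma}\label{lem:extend}
Let $\Gamma$ be a group and $\Pi$ a normal subgroup of finite index that is finitely generated and has cyclic abelianization. If $\rho\colon\Gamma\to\mathrm{PSL}(2,\mathbb{C})$ is a representation whose restriction to $\Pi$ is irreducible and real, then $\rho$ is real.
\end{lemma}

\begin{proof}
The restrictions of $\rho$ and $\bar\rho$ to $\Pi$ are irreducible with the same character. By Lemma~\ref{lem:conj} there is $g\in\mathrm{PSL}(2,\mathbb{C})$ with $\bar\rho(\pi)=g\rho(\pi)g^{-1}$ for all $\pi\in\Pi$. Let $\gamma\in\Gamma$. Since $\Pi$ is normal, both $\bar\rho(\gamma)$ and $g\rho(\gamma)g^{-1}$ conjugate $\bar\rho(\pi)$ to $\bar\rho(\gamma\pi\gamma^{-1})$ for every $\pi\in\Pi$. So they differ by an element of the centralizer of $\bar\rho(\Pi)$.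

Put $D=\rho(\Pi)$. If the centralizer of $D$ is trivial, so is that of $\bar\rho(\Pi)$. Then $\bar\rho=g\rho g^{-1}$ on all of $\Gamma$, and $\rho$ is real.

In $\mathrm{PSL}(2,\mathbb{C})$, however, an irreducible subgroup can have a nontrivial centralizer. Suppose that $c\ne1$ centralizes $D$; we show that $D$ is finite. The fixed point set of $c$ is invariant under $D$. By irreducibility it consists of two points, which we move to $0$ and $\infty$, and some element of $D$ exchanges them. So $D$ consists of maps $z\mapsto bz$, which form an abelian subgroup $B$ of index $2$, and maps $z\mapsto b/z$, which are involutions and act on $B$ by inversion. The subgroup $B^2$ of squares is normal in $D$, and every element of $D/B^2$ has square $1$. Hence $D/B^2$ is an abelian quotient of $\Pi$, so it is cyclic, so it has order at most $2$, and $B=B^2$. The group $B$ is finitely generated, having finite index in $D$, and a finitely generated abelian group equal to its subgroup of squares is finite. Therefore $D$ is finite, and so is $\rho(\Gamma)$, which contains $D$ with index at most $[\Gamma:\Pi]$. An element of finite order has a lift with eigenvalues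 on the unit circle, so its trace is real.
\end{proof}

\begin{remark}
The hypothesis on the abelianization, which a knot group satisfies, cannot be dropped. Let $\Gamma$ be generated by $z\mapsto 2iz$ and $z\mapsto1/z$, and let $\Pi$ be the subgroup of index $2$ generated by $z\mapsto-4z$ and $z\mapsto 1/z$. The map $z\mapsto bz$ has $\operatorname{tr}^2=b+b^{-1}+2$ and the map $z\mapsto b/z$ has $\operatorname{tr}^2=0$. So $\Pi$ is irreducible and real, while $z\mapsto2iz$ has $\operatorname{tr}^2=2+\tfrac32 i$.
\end{remark}

\section{The link $L$ and its group}\label{sec:link}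

\subsection{Presentation and lifting}

On a horizontal line that avoids the crossings, orient the four strands downward and let $g_1,g_2,g_3,g_4$ be their Wirtinger meridians, directed so that $g_1g_2g_3g_4$ is the loop around all four strands. Passing a crossing $\sigma_i$ replaces
\begin{equation}\label{eq:move}
(g_i,g_{i+1})\quad\text{by}\quad(g_ig_{i+1}g_i^{-1},\,g_i)
\end{equation}
and leaves the other two entries alone; $\sigma_i^{-1}$ acts by the inverse substitution. The move preserves the product $g_1g_2g_3g_4$ and the subgroup generated by the four entries. Applying it twice conjugates $g_i$ and $g_{i+1}$ by $g_ig_{i+1}$. A cap joins two strands with opposite directions, so at level $0$ the tuple is $(a,a^{-1},m,m^{-1})$, with product $1$. Let $g_i^{(j)}$ be the word in $a,m$ in position $i$ at level $j$. The bottom caps impose $g_1^{(5)}g_2^{(5)}=1$ and $g_3^{(5)}g_4^{(5)}=1$, and the second relation follows from the first because the product of the tuple is $1$. Thus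
\begin{equation}\label{eq:presentation}
G=\bigl\langle a,m\bigm| g_1^{(5)}g_2^{(5)}=1\bigr\rangle .
\end{equation}

\begin{lemma}\label{lem:lift}
Every representation $\rho\colon G\to\mathrm{PSL}(2,\mathbb{C})$ with $\operatorname{tr}^2\rho(a)\neq0$ lifts to $\mathrm{SL}(2,\mathbb{C})$.
\end{lemma}

\begin{proof}
Choose matrices in $\mathrm{SL}(2,\mathbb{C})$ that lift $\rho(a)$ and $\rho(m)$, again written $a,m$, and evaluate the words $g_i^{(5)}$ on them. Then $g_1^{(5)}=\pm(g_2^{(5)})^{-1}$. Each block of $\beta$ conjugates the entries in place, so $g_1^{(5)}$ is conjugate to $a$ and $g_2^{(5)}$ to $a^{-1}$. Hence $g_1^{(5)}$ and $(g_2^{(5)})^{-1}$ have the same nonzero trace, and the sign is $+$.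
\end{proof}

\subsection{Hyperbolicity}

\begin{proposition}\label{prop:hyp}
The link $L$ is hyperbolic. For all sufficiently large $n$ the orbifold $\mathcal{O}_n$ and the manifold $M_n$ are hyperbolic of finite volume, and $\operatorname{vol}(M_n)\to\infty$. In particular infinitely many distinct knots occur among the $K_n$.
\end{proposition}

\begin{proof}
A plat closure of a four-strand braid has a two-bridge presentation, and $L$ is not split because its linking number is nonzero. Non-split two-bridge links are prime (Schubert) and alternating. By Menasco's theorem \cite{Menasco}, $L$ is hyperbolic unless it is a torus link $T(2,2k)$. The linking number of $T(2,2k)$ is $\pm k$, so the only torus link to exclude is the Hopf link, whose group is abelian.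

We show that $G$ maps onto the dihedral group of order $34$. Let $\omega=e^{2\pi i/17}$ and $r_j(z)=\omega^j/z$ for $j\in\mathbb{Z}/17$. These are involutions with $r_ir_jr_i=r_{2i-j}$. On a tuple of such involutions, recorded by its indices, the move \eqref{eq:move} sends $(p,q)$ to $(2p-q,p)$. It preserves $p-q$, and $\sigma_i^{\pm2}$ adds $\pm2(p-q)$ to both indices. Sending $a$ to $r_0$ and $m$ to $r_1$, we find at levels $0,\dots,5$ the tuples
\begin{gather*}
(0,0,1,1),\quad(0,-2,-1,1),\quad(4,2,-1,1),\quad(4,-4,-7,1),\\
(-12,-20,-7,1),\quad(-12,-46,-33,1).
\end{gather*}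
Since $-12\equiv-46\pmod{17}$, the relation in \eqref{eq:presentation} holds. The involutions $r_0,r_1$ generate the dihedral group, because $r_1r_0(z)=\omega z$. So $G$ is not abelian and $L$ is hyperbolic.

Apply Thurston's hyperbolic Dehn surgery theorem with coefficient $(n,0)$ on the cusp $A$, keeping the cusp $K'$ complete. For all large $n$ it gives a complete hyperbolic structure of finite volume on $\mathcal{O}_n$, and $\operatorname{vol}(\mathcal{O}_n)\to\operatorname{vol}(S^3\setminus L)>0$. The $n$-fold cover $M_n$ is a manifold, hyperbolic of volume $n\operatorname{vol}(\mathcal{O}_n)\to\infty$. The volume is an invariant of the knot by Mostow--Prasad rigidity.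
\end{proof}

\section{Trace equations}\label{sec:traces}

The relator in \eqref{eq:presentation} is a long word. Rather than expand it, we follow three traces down the plat, because each crossing acts on them by a simple polynomial rule.

\subsection{The action of the crossings on traces}

Let $(g_1,g_2,g_3,g_4)$ be a tuple in $\mathrm{SL}(2,\mathbb{C})$ with product $1$. Its \emph{state} is
\[
(\lambda,\mu,\nu)=(\operatorname{tr}g_1g_2,\ \operatorname{tr}g_2g_3,\ \operatorname{tr}g_1g_3).
\]
Write $x_i=\operatorname{tr}g_i$. The new traces created by the move \eqref{eq:move} are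
\begin{align}
\operatorname{tr}(g_1g_2g_1^{-1}\,g_3)&=x_1x_4+x_2x_3-\lambda\nu-\mu,\label{eq:four1}\\
\operatorname{tr}(g_1\,g_2g_3g_2^{-1})&=x_1x_3+x_2x_4-\lambda\mu-\nu.\label{eq:four2}
\end{align}
Both follow from \eqref{eq:basic} and from $\operatorname{tr}g_1g_2g_3^{-1}=x_3\lambda-\operatorname{tr}g_1g_2g_3=x_3\lambda-x_4$. Indeed,
\begin{align*}
\operatorname{tr}(g_1g_2\cdot g_1^{-1}g_3)&=\lambda\operatorname{tr}g_1^{-1}g_3-\operatorname{tr}g_1^2g_2g_3^{-1}\\
&=\lambda(x_1x_3-\nu)-x_1(x_3\lambda-x_4)+(x_2x_3-\mu),\\
\operatorname{tr}(g_1g_2\cdot g_3g_2^{-1})&=\lambda\operatorname{tr}g_3g_2^{-1}-\operatorname{tr}g_1g_2^2g_3^{-1}\\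
&=\lambda(x_2x_3-\mu)-x_2(x_3\lambda-x_4)+(x_1x_3-\nu).
\end{align*}

\begin{lemma}\label{lem:rules}
Suppose that $(x_1,x_2,x_3,x_4)=(x,x,y,y)$ and put $w=xy$. The blocks $\sigma_1^{\pm2}$ and $\sigma_2^{\pm2}$ preserve this pattern and act on the state as follows.
\begin{enumerate}
\item[(a)] $\sigma_1^{\pm2}$ fixes $\lambda$. If $(\mu,\nu)=(\eta_k,\eta_{k+1})$ are consecutive terms of a sequence with $\eta_{j+1}+\lambda\eta_j+\eta_{j-1}=2w$, then the new pair is $(\eta_{k\pm2},\eta_{k\pm2+1})$.
\item[(b)] $\sigma_2^{2}$ fixes $\mu$ and sends $(\lambda,\nu)$ to $(\lambda',\nu')$, where $\nu'=2w-\lambda\mu-\nu$ and $\lambda'=x^2+y^2-\mu\nu'-\lambda$.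
\item[(c)] $\sigma_2^{-2}$ fixes $\mu$ and sends $(\lambda,\nu)$ to $(\lambda',\nu')$, where $\lambda'=x^2+y^2-\mu\nu-\lambda$ and $\nu'=2w-\lambda'\mu-\nu$.
\end{enumerate}
\end{lemma}

\begin{proof}
The move $\sigma_1$ gives the tuple $(g_1g_2g_1^{-1},g_1,g_3,g_4)$, with the same pattern of traces and, by \eqref{eq:four1}, with state $(\lambda,\nu,2w-\lambda\nu-\mu)$. So $\sigma_1$ shifts the sequence by one step, $\sigma_1^{-1}$ shifts it back, and (a) follows. The move $\sigma_2$ gives $(g_1,g_2g_3g_2^{-1},g_2,g_4)$, with state $(x_1x_3+x_2x_4-\lambda\mu-\nu,\ \mu,\ \lambda)$ by \eqref{eq:four2}. The constant $x_1x_3+x_2x_4$ is $2w$ for the pattern $(x,x,y,y)$ and $x^2+y^2$ for the pattern $(x,y,x,y)$ that occurs after one $\sigma_2$. Composing the two steps gives (b), and solving (b) for the old state gives (c).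
\end{proof}

The same recurrence will appear at both ends of the plat, so we solve it once. Fix $w,r,\xi\in\mathbb{C}$ and let $\eta_0=\xi$, $\eta_1=w-\xi$, $\eta_{j+1}+(2+r)\eta_j+\eta_{j-1}=2w$. The next terms are simplest when written through the difference $\Theta=\eta_2-\eta_1$. From $\eta_2=2w-(2+r)(w-\xi)-\xi=(1+r)\xi-rw$ we get $\Theta=(2+r)\xi-(1+r)w$, and then
\begin{equation}\label{eq:sequence}
\eta_2=\Theta+w-\xi,\qquad \eta_3=\xi-(1+r)\Theta,\qquad \eta_2\eta_3=\xi(w-\xi)-r\Theta^2 .
\end{equation}
For the second formula, $\eta_3=2w-(2+r)\Theta-(3+r)(w-\xi)=-(2+r)\Theta+\xi+\Theta$. For the third, the product expands as $\xi(w-\xi)+\Theta\,[\xi-(1+r)(w-\xi)]-(1+r)\Theta^2$, and the bracket equals $\Theta$.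

\subsection{Meeting in the middle}

Let $\tau\colon G\to\mathrm{SL}(2,\mathbb{C})$ be a representation. We write $a,m,g_i^{(j)}$ also for their images and put $a'=g_1^{(5)}$, $m'=g_3^{(5)}$, so that the tuple at level $5$ is $(a',a'^{-1},m',m'^{-1})$. Define
\begin{gather*}
x=\operatorname{tr}a=\operatorname{tr}a',\qquad y=\operatorname{tr}m=\operatorname{tr}m',\qquad w=xy,\\
\zeta=\operatorname{tr}a^{-1}m,\qquad s=\operatorname{tr}[a,m]-2,\qquad \theta=(2+s)\zeta-(1+s)w,\\
\zeta'=\operatorname{tr}a'm',\qquad t=\operatorname{tr}[a',m']-2,\qquad \theta'=(2+t)\zeta'-(1+t)w .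
\end{gather*}
The numbers $s$ and $t$ measure the distance from reducibility at the two ends of the plat. Since $\operatorname{tr}am=w-\zeta$, formula \eqref{eq:fricke} gives
\begin{equation}\label{eq:st}
s+4=x^2+y^2-\zeta(w-\zeta),\qquad t+4=x^2+y^2-\zeta'(w-\zeta').
\end{equation}
Multiplying by $4$ and completing the square turns \eqref{eq:st} into
\begin{equation}\label{eq:omega}
\Omega=(2\zeta-w)^2-4s=(2\zeta'-w)^2-4t,\qquad\text{where }\ \Omega=(4-x^2)(4-y^2).
\end{equation}

\begin{proposition}\label{prop:system}
If $\tau\colon G\to\mathrm{SL}(2,\mathbb{C})$ is irreducible, then $s\ne0$, $t\neq0$, and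
\begin{gather}
t=s\theta^2,\label{eq:quad}\\
\zeta+\zeta'-w=\theta+(1+t)\theta'=\theta'+(1+s)\theta.\label{eq:lin}
\end{gather}
\end{proposition}

\begin{proof}
The moves preserve the group generated by the tuple, so each of the pairs $a,m$ and $a',m'$ generates the image of $\tau$. By irreducibility neither pair has a common eigenvector, so $s,t\neq0$.

Let $\eta_j$ be the sequence of \eqref{eq:sequence} for $(r,\xi)=(s,\zeta)$, with $\Theta=\theta$, and $\eta_j'$ the sequence for $(r,\xi)=(t,\zeta')$, with $\Theta=\theta'$. We compute the states from both ends with Lemma~\ref{lem:rules}.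

\emph{From the top.} At level $0$ the state is $(2,\zeta,w-\zeta)=(2,\eta_0,\eta_1)$. By (b), the block $\sigma_2^2$ gives $\nu=2w-2\zeta-(w-\zeta)=w-\zeta$ and $\lambda=x^2+y^2-\zeta(w-\zeta)-2=2+s$, so level $1$ has state $(2+s,\eta_0,\eta_1)$. By (a), level $2$ has state $(2+s,\eta_2,\eta_3)$. By (c), \eqref{eq:sequence} and \eqref{eq:st}, the first coordinate at level $3$ is
\begin{equation}\label{eq:level3}
x^2+y^2-\zeta(w-\zeta)+s\theta^2-(2+s)=2+s\theta^2 .
\end{equation}

\emph{From the bottom.} At level $5$ the state is $(2,w-\zeta',\zeta')=(2,\eta_1',\eta_0')$; this is where the relation of $G$ enters. To go up one level we apply the inverse of the block. Rule (c) gives $\lambda=x^2+y^2-\zeta'(w-\zeta')-2=2+t$ and $\nu=2w-(2+t)\eta_1'-\eta_0'=\eta_2'$, so level $4$ has state $(2+t,\eta_1',\eta_2')$. Applying $\sigma_1^2$, level $3$ has state $(2+t,\eta_3',\eta_4')$. Applying $\sigma_2^2$, level $2$ has $\mu=\eta_3'$ and $\nu=2w-(2+t)\eta_3'-\eta_4'=\eta_2'$.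

Comparing $\lambda$ at level $3$ gives \eqref{eq:quad}. Comparing $\mu$ and $\nu$ at level $2$ gives $\eta_2=\eta_3'$ and $\eta_3=\eta_2'$, that is, $\theta+w-\zeta=\zeta'-(1+t)\theta'$ and $\zeta-(1+s)\theta=\theta'+w-\zeta'$. These are the two equations \eqref{eq:lin}.
\end{proof}

\begin{remark}
The computation from the top is valid for any two matrices $a,m$, and it shows what happens for shorter plats. If the plat is closed at level $1$, then $2+s=2$ and every representation into $\mathrm{SL}(2,\mathbb{C})$ is reducible. If it is closed at level $3$, there is no analogue of Theorem~\ref{thm:link}. View $\mathrm{SU}(2)$ as the unit quaternions, with trace equal to twice the real part, and take $a=\cos\alpha+\mathbf{i}\sin\alpha$ with $0<\alpha<\pi$ and $m=\mathbf{j}$. Then $y=\zeta=\theta=0$ and $s=x^2-4\ne0$. By \eqref{eq:level3} the element $g_1^{(3)}g_2^{(3)}\in\mathrm{SU}(2)$ has trace $2$, so it equals $1$. This is an irreducible real representation of the group of the three-block link for every value of $x^2$ in $[0,4)$.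
\end{remark}

\section{Real representations of the link group}\label{sec:real}

Let $\rho\colon G\to\mathrm{PSL}(2,\mathbb{C})$ be irreducible and real with $3\le\operatorname{tr}^2\rho(a)<4$. Lift it to $\mathrm{SL}(2,\mathbb{C})$ by Lemma~\ref{lem:lift} and use the notation of Section~\ref{sec:traces}. Reality of $\rho$ does not make the traces of the lift real; $y$, for instance, may be purely imaginary. What is real, by \eqref{eq:triple} and \eqref{eq:fricke}, are the numbers $x^2$, $y^2$, $s$, $t$ and $w\zeta=\operatorname{tr}a^{-1}\operatorname{tr}m\operatorname{tr}a^{-1}m$. Hence $w\theta=(2+s)w\zeta-(1+s)x^2y^2$ is real too, and by \eqref{eq:quad} its square is $x^2y^2t/s$. Since $x^2>0$,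
\begin{equation}\label{eq:sign}
y^2\cdot st\ge0 .
\end{equation}
Since $0<4-x^2\le1$, this gives
\begin{equation}\label{eq:bounds}
\Omega\le4\ \text{ if } st>0,\qquad \Omega>0\ \text{ if } st<0 .
\end{equation}
The plan is to express $\Omega$ through $s$ and $t$ alone and to contradict \eqref{eq:bounds}.

\subsection{The symmetric case}

Suppose first that the two ends of the plat carry the same data: $s=t$ and $\zeta=\zeta'$. Then $\theta=\theta'$, equation \eqref{eq:quad} gives $\theta^2=1$, and \eqref{eq:lin} reads $2\zeta-w=(2+s)\theta$. So \eqref{eq:omega} becomes
\begin{equation}\label{eq:sym}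
(4-x^2)(4-y^2)=(2+s)^2-4s=4+s^2>4,
\end{equation}
while $st=s^2>0$ and \eqref{eq:bounds} give $\Omega\le4$. This is the whole idea. For a representation into $\mathrm{SU}(2)$ with $x=2\cos\alpha$ and $y=2\cos\gamma$, the left side of \eqref{eq:sym} is $16\sin^2\alpha\sin^2\gamma$, so the equation forces $\sin^2\alpha>\frac14$, that is, $x^2<3$: the meridian $a$ cannot be a rotation through an angle of $\pi/3$ or less. If $y^2\geq4$ the left side is not positive, and the one remaining way to make it large, $y^2<0$, is closed by \eqref{eq:sign}.

\subsection{The general identity}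

In general $2\zeta-w$ and $2\zeta'-w$ are different. Equation \eqref{eq:lin} gives their sum and \eqref{eq:omega} gives the difference of their squares, which determines them whenever the sum is nonzero.

\begin{proposition}\label{prop:identity}
Let $\tau\colon G\to\mathrm{SL}(2,\mathbb{C})$ be irreducible and put $Q=s+t+st$. If $Q\neq0$, then
\begin{equation}\label{eq:main}
(4-x^2)(4-y^2)=\frac{(s+t)^2}{st}+st+\frac{st\,(s-t)^2}{Q^2}.
\end{equation}
If $Q=0$, then $s=t=-2$ and $w^2=1$.
\end{proposition}

\begin{proof}
The second equality in \eqref{eq:lin} says $t\theta'=s\theta$. Substituting $t=s\theta^2$ and canceling $s\theta$, which is nonzero because $t\ne0$, we get $\theta\theta'=1$. Put $k=\zeta+\zeta'-w=\theta+\theta'+s\theta$. Then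
\[
s\theta\,k=s\theta^2+s\theta\theta'+s\cdot s\theta^2=t+s+st=Q,\qquad\text{so}\qquad k^2=\frac{Q^2}{s^2\theta^2}=\frac{Q^2}{st}.
\]
Let $U=2\zeta-w$ and $U'=2\zeta'-w$. Then $U+U'=2k$, and $U^2-U'^2=4(s-t)$ by \eqref{eq:omega}.

If $Q\ne0$, then $k\neq0$, so $U-U'=2(s-t)/k$ and $U=k+(s-t)/k$. Therefore
\[
\Omega=U^2-4s=k^2-2(s+t)+\frac{(s-t)^2}{k^2}=\frac{Q^2}{st}-2(s+t)+\frac{st(s-t)^2}{Q^2},
\]
and $Q^2=(s+t)^2+2st(s+t)+s^2t^2$ gives \eqref{eq:main}.

If $Q=0$, then $k=0$, so $U'=-U$ and $s=t$. Now $0=Q=s(2+s)$ gives $s=t=-2$. Then $\theta=w$ by definition, and $w^2=\theta^2=t/s=1$.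
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:link}]
Let $\rho$ be as at the beginning of this section. The numbers $s,t,Q$ are real and $st\neq0$.

Suppose $Q\ne0$ and $st>0$. Then $(s+t)^2\ge4st$, so the right side of \eqref{eq:main} is at least $4+st>4$. This contradicts $\Omega\le4$.

Suppose $Q\neq0$ and $st<0$. Every term on the right of \eqref{eq:main} is at most $0$ and the middle one is negative. This contradicts $\Omega>0$.

Suppose $Q=0$. Then $s=t=-2$ and $w=\pm1$. As $w\zeta$ is real, $\zeta$ is real, so $(2\zeta-w)^2\ge0$. But $st=4>0$, so \eqref{eq:omega} and \eqref{eq:bounds} give $(2\zeta-w)^2=\Omega-8\le-4$.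
\end{proof}

\subsection{The role of the bounds on $\operatorname{tr}^2\rho(a)$}

Both bounds enter through \eqref{eq:bounds}: $x^2<4$ fixes the sign of the factor $4-x^2$, and $x^2\ge3$ bounds it by $1$. A lower bound is necessary. The dihedral representation in the proof of Proposition~\ref{prop:hyp} is irreducible and real with $\operatorname{tr}^2\rho(a)=0$. The next example shows that the interval $[3,4)$ cannot be enlarged to contain $4\cos^2(\pi/5)$, so that the argument for Theorem~\ref{thm:knots} starts at $n=6$.

\begin{example}
In the unit quaternions let $a=\cos\frac\pi5+\mathbf{u}\sin\frac\pi5$ and $m=\cos\frac{2\pi}5+\mathbf{v}\sin\frac{2\pi}5$, where $\mathbf{u},\mathbf{v}$ are unit imaginary quaternions with inner product $\cot\frac\pi5\cot\frac{2\pi}5$. This number lies in $(0,1)$ because $\cos\frac{3\pi}5<0$, and it makes $\operatorname{tr}am=0$. With $\phi=\frac{1+\sqrt5}2$ we have $x=\phi$ and $y=\phi^{-1}$, so $w=1$, $x^2+y^2=3$, $\zeta=1$ and $s=-1$. Lemma~\ref{lem:rules} gives at levels $0,\dots,5$ the states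
\[
(2,1,0),\quad(1,1,0),\quad(1,1,1),\quad(1,1,0),\quad(1,0,1),\quad(2,0,1).
\]
So $g_1^{(5)}g_2^{(5)}\in\mathrm{SU}(2)$ has trace $2$ and equals $1$. We obtain a real representation of $G$, irreducible because $s\neq0$, with $\operatorname{tr}^2\rho(a)=4\cos^2(\pi/5)$. It is symmetric, with $s=t=-1$ and $\zeta=\zeta'=1$, and both sides of \eqref{eq:sym} equal $5$.
\end{example}

\section{The canonical components of $K_n$}\label{sec:canonical}

The first and third assertions of Theorem~\ref{thm:knots} are contained in Proposition~\ref{prop:hyp}. Fix $n\ge6$ with $\mathcal{O}_n$ hyperbolic. The orbifold fundamental group of $\mathcal{O}_n$ is $\Gamma=G/\langle\langle a^n\rangle\rangle$, and $\Pi=\pi_1(M_n)$ is the kernel of the map $\Gamma\to\mathbb{Z}/n$ given by the linking number with $A$, which sends $a$ to $1$ and $m$ to $0$. The hyperbolic structure gives a discrete faithful holonomy representation $\rho_n\colon\Gamma\to\mathrm{PSL}(2,\mathbb{C})$. It is irreducible, since a group of finite covolume fixes no point of $\mathbb{CP}^1$, and $\rho_n(a)$ is a rotation through the cone angle $2\pi/n$, so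
\[
\operatorname{tr}^2\rho_n(a)=4\cos^2(\pi/n)\in[3,4).
\]
Let $\chi_0\in Y(M_n)$ be the character of the discrete faithful representation $\rho_n|_\Pi$.

\subsection{A canonical component whose points extend to the orbifold group}

A representation of $\Pi$ need not extend to $\Gamma$. To see that every point of some canonical component is the character of one that does, we build a positive-dimensional family of representations of $\Gamma$ through $\rho_n$ and check that its restriction to $\Pi$ stays closed and positive-dimensional. Since canonical components are curves, there is no room for anything else.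

Recall that the representations $\tau\colon G\to\mathrm{SL}(2,\mathbb{C})$ form an affine algebraic set $R(G)$, and that their characters $\chi_\tau(g)=\operatorname{tr}\tau(g)$ form an affine algebraic set $X(G)$ whose coordinate ring is generated by the functions $I_g(\chi)=\chi(g)$, $g\in G$.

\begin{proposition}\label{prop:onto}
There is a canonical component $Y_0$ of $Y(M_n)$ through $\chi_0$ such that every point of $Y_0$ is the character of $\rho|_\Pi$ for some $\rho\colon\Gamma\to\mathrm{PSL}(2,\mathbb{C})$ with $\operatorname{tr}^2\rho(a)=4\cos^2(\pi/n)$.
\end{proposition}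

\begin{proof}
\emph{The family.} By Lemma~\ref{lem:lift}, $\rho_n$, viewed on $G$, lifts to an irreducible representation $\tau_0\colon G\to\mathrm{SL}(2,\mathbb{C})$. The exterior of $L$ is a compact orientable $3$-manifold of Euler characteristic $0$ bounded by two tori. Neither peripheral subgroup is sent into $\{\pm1\}$ by $\tau_0$: the element $\rho_n(a)$ has order $n$, and $\rho_n(m)$ is parabolic, because $m\in\Pi$ is a meridian of $K_n$. Let $R_0$ be an irreducible component of $R(G)$ containing $\tau_0$, and let $X_0\subset X(G)$ be its image, which is closed and irreducible. Under these hypotheses \cite[Proposition 3.2.1]{CS} bounds $\dim X_0$ below by the number of boundary tori, so $\dim X_0\ge2$. By Krull's principal ideal theorem, one equation lowers the dimension by at most one. So there is an irreducible component $Z$ of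
\[
X_0\cap\{I_a=\operatorname{tr}\tau_0(a)\}
\]
that contains $\chi_{\tau_0}$ and has dimension at least $1$.

For $\chi_\tau\in Z$, the matrix $\tau(a)$ has trace $\epsilon\cdot2\cos(\pi/n)\neq\pm2$ with $\epsilon=\pm1$. It is therefore diagonalizable, with eigenvalues $\epsilon e^{\pm i\pi/n}$, and $\tau(a)^n=\pm1$. So $\tau$ induces $\rho_\tau\colon\Gamma\to\mathrm{PSL}(2,\mathbb{C})$, with $\operatorname{tr}^2\rho_\tau(a)=4\cos^2(\pi/n)$.

\emph{Restriction is a finite morphism.} Define $r\colon Z\to Y(M_n)$ by sending $\chi_\tau$ to the character of $\rho_\tau|_\Pi$. Its coordinates are functions $I_g^2$ with $g\in G$ mapping into $\Pi$, so $r$ is a morphism, and $r(\chi_{\tau_0})=\chi_0$. Let $p_n$ be the monic polynomial of degree $n$ with $p_n(\kappa+\kappa^{-1})=\kappa^n+\kappa^{-n}$, so that $\operatorname{tr}h^n=p_n(\operatorname{tr}h)$ for $h\in\mathrm{SL}(2,\mathbb{C})$. For $g\in G$ the element $g^n$ maps into $\Pi$, because $\Gamma/\Pi\cong\mathbb{Z}/n$. Hence $I_{g^n}^2$ is the pullback under $r$ of a regular function on $Y(M_n)$, and $I_g$ is a root of the monic polynomial $p_n(\xi)^2-I_{g^n}^2$ in $\xi$. The functions $I_g$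 generate $\mathbb{C}[Z]$, so $\mathbb{C}[Z]$ is integral over $r^*\mathbb{C}[Y(M_n)]$; that is, $r$ is finite. A finite morphism is closed and has finite fibers, so $r(Z)$ is closed, irreducible, and of dimension $\dim Z\ge1$.

\emph{The image.} Let $Y_0$ be an irreducible component of $Y(M_n)$ containing $r(Z)$. It contains $\chi_0$, so it is a canonical component, hence an irreducible curve. A closed subset of positive dimension in an irreducible curve is the whole curve, so $Y_0=r(Z)$.
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:knots}}

Let $Y_0$ be as in Proposition~\ref{prop:onto}, and suppose that $\chi\in Y_0$ is the character of an irreducible real representation. It is also the character of $\rho|_\Pi$ for some $\rho\colon\Gamma\to\mathrm{PSL}(2,\mathbb{C})$ with $\operatorname{tr}^2\rho(a)\in[3,4)$. The restriction $\rho|_\Pi$ is real because $\chi$ is real-valued, and irreducible by Lemma~\ref{lem:irred}; so $\rho$ is irreducible. The knot group $\Pi$ is finitely generated with abelianization $\mathbb{Z}$, so $\rho$ is real by Lemma~\ref{lem:extend}. Viewed on $G$, the representation $\rho$ contradicts Theorem~\ref{thm:link}.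 Hence $Y_0$ contains no character of an irreducible real representation. With Proposition~\ref{prop:hyp}, this already disproves the conjecture.

To treat every canonical component we use two further facts. For a one-cusped hyperbolic manifold, the discrete faithful character $\chi_0$ is a smooth point of $Y(M_n)$ and lies on a unique irreducible component (Thurston; Kapovich \cite{Kapovich}; Porti \cite{Porti}). So $Y_0$ is the only canonical component through $\chi_0$. By Mostow--Prasad rigidity any two discrete faithful representations of $\Pi$ are conjugate by an isometry of hyperbolic space, which may reverse orientation, so the only other discrete faithful character is $\bar\chi_0$. Complex conjugation permutes the components of $Y(M_n)$, so the only component through $\bar\chi_0$ is $\overline{Y_0}$. A real point of $\overline{Y_0}$ is fixed by conjugation and therefore lies on $Y_0$. So $\overline{Y_0}$ contains no character of an irreducible real representation either, and the proof of Theorem~\ref{thm:knots} is complete. \hfill$\square$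

\begin{thebibliography}{9}

\bibitem{CS} Culler and Shalen, \emph{Ann. of Math.} \textbf{117} (1983).

\bibitem{fields} \emph{Fields of definition of canonical curves}, \texttt{http://web.math.ucsb.edu/\~{}long/pubpdf/curves\_defn\_posted.pdf}.

\bibitem{Kapovich} Kapovich, \emph{Hyperbolic Manifolds and Discrete Groups}.

\bibitem{Menasco} Menasco, \emph{Topology} (1984).

\bibitem{Porti} Porti, \emph{Mem. Amer. Math. Soc.} \textbf{612}.

\end{thebibliography}
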